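\title{A surjective two-dimensional cellular automaton that is not surjective on periodic configurations}

\begin{abstract}
A cellular automaton maps fully periodic configurations to fully periodic configurations. If this restricted map is surjective, then so is the automaton, and in dimension one the converse holds. We show that the converse fails in dimension two, and hence in every dimension $d\ge 2$: there is a surjective two-dimensional cellular automaton and a constant configuration none of whose pre-images has a nonzero period. The automaton records the errors in a system of equations that can be solved row by row with finite-state sweeps, whatever the right-hand sides; this gives surjectivity. The equations describe a system that simulates itself on blocks of $N\times N$ cells, so that a doubly periodic solution would produce another one with smaller periods. We also show that the converse does hold, in every dimension, for local rules that are permutive at a vertex of the neighborhood.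
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

Let $d\ge 1$ and let $S$ be a finite set of \emph{states}. A \emph{configuration} is a map $c:\mathbb Z^d\to S$. A $d$-dimensional \emph{cellular automaton} (CA) is given by a \emph{neighborhood} $(\vec n_1,\dots,\vec n_m)$ of vectors of $\mathbb Z^d$ and a \emph{local rule} $f:S^m\to S$. Its \emph{global map} $G:S^{\mathbb Z^d}\to S^{\mathbb Z^d}$ is
\[
G(c)(\vec x)=f\bigl(c(\vec x+\vec n_1),\dots,c(\vec x+\vec n_m)\bigr).
\]
A vector $\vec p\in\mathbb Z^d$ is a \emph{period} of $c$ if $c(\vec x+\vec p)=c(\vec x)$ for all $\vec x$, and $c$ is \emph{(fully) periodic} if it has $d$ linearly independent periods. The periods of $c$ form a subgroup of $\mathbb Z^d$. If $c$ is periodic, this subgroup has finite index $I$, and by Lagrange's theorem in the quotient group it contains $I\mathbb Z^d$. Thus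
\begin{equation}\label{eq:cube}
c\text{ is periodic}\iff c\text{ is invariant under }n\mathbb Z^d\text{ for some }n\ge 1 .
\end{equation}
Every period of $c$ is a period of $G(c)$, so $G$ restricts to a map $G_P$ from the set of periodic configurations to itself.

By \eqref{eq:cube}, a periodic configuration is a finite object, a coloring of a torus $(\mathbb Z/n\mathbb Z)^d$. Surjectivity of $G_P$ asks that every such finite target have a finite pre-image, possibly on a larger torus. A larger torus may be needed: for $d=1$, $S=\{0,1\}$ and $G(c)(x)=c(x)+c(x+1)\bmod 2$, the constant configuration $1$ has exactly two pre-images, the alternating sequences, and their least period is $2$.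

We give $S^{\mathbb Z^d}$ the product topology, in which a sequence of configurations converges when it is eventually constant at each cell. This space is compact, and $G$ is continuous because each value $G(c)(\vec x)$ depends on finitely many values of $c$. Periodic configurations are dense, since a pattern on a cube of side $n$ can be repeated along $n\mathbb Z^d$. Two facts are known.
\begin{itemize}
\item[(i)] \emph{If $G_P$ is surjective, then $G$ is surjective, in every dimension.} Indeed, the image of $G$ is compact, hence closed, and it contains the dense set of periodic configurations.
\item[(ii)] \emph{If $d=1$ and $G$ is surjective, then $G_P$ is surjective.} We recall the short proof in Section~\ref{sec:layers}.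
\end{itemize}
Whether the equivalence
\begin{equation}\label{eq:equiv}
G\text{ surjective}\iff G_P\text{ surjective}
\end{equation}
holds for every two-dimensional CA is stated as not known in \cite{source}. By (i), the question is whether a surjective two-dimensional CA gives every periodic configuration a periodic pre-image.

The simplest cases suggest that it does. The equivalence holds in dimension one, and part (3) of Theorem~\ref{thm:B} below shows that it holds in every dimension for a class of automata that are surjective for a transparent reason, among them $c(\vec x)+c(\vec x+\vec n)\bmod 2$ for any $\vec n\ne\vec 0$. Nevertheless the answer is negative.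

\begin{theorem}\label{thm:A}
There is a surjective two-dimensional cellular automaton $G$ and a constant configuration $\mathbf 0$ such that no element of $G^{-1}(\mathbf 0)$ is fully periodic. Hence $G$ is surjective but $G_P$ is not.
\end{theorem}

The local rule $f$ is \emph{permutive} in the coordinate $\vec n_a$ if $f$ is a permutation of $S$ as a function of its $a$-th argument, for every choice of the other arguments.

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(1)] In Theorem~\ref{thm:A}, no element of $G^{-1}(\mathbf 0)$ has even one nonzero period.
\item[(2)] The equivalence \eqref{eq:equiv} holds for every $d$-dimensional CA if and only if $d=1$.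
\item[(3)] Let $d\ge1$ and let the neighborhood vectors be pairwise distinct. If the local rule is permutive in a coordinate $\vec v$ that is a vertex of the convex hull of the neighborhood, then $G_P$ is surjective.
\end{itemize}
\end{theorem}

\subsection*{The method}

The set $G^{-1}(\mathbf 0)$ is described by a local condition, the same at every cell, and Theorem~\ref{thm:A} requires that this condition have solutions but no periodic ones. This alone is not enough. The automaton that outputs one state where a given condition holds and another where it fails takes two values and is not surjective if $|S|>2$. A surjective automaton must output as much information as it reads, and every pattern of outputs must be attainable. Rigid conditions help against periodicity, while surjectivity needs flexible ones. The proof reconciles the two demands in three steps.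

\emph{Sweeps} (Section~\ref{sec:sweeps}). We view the rows of $\mathbb Z^2$ as successive moments in time. Each row is obtained from the row below by passing a bit along it, from left to right or from right to left, and updating every cell according to the bit that reaches it. The automaton outputs the error in each of these equations. Any row can be continued upward, with any prescribed errors, so the automaton is surjective however the sweeps are chosen. It remains to choose them so that no error-free evolution, or \emph{trajectory}, is doubly periodic.

\emph{Addresses} (Section~\ref{sec:walls}). Each cell carries a position and a clock modulo $N$. Since every row must be allowed, neighboring addresses may be inconsistent. We let the inconsistencies, called walls, chase one another and merge, and we show that a doubly periodic trajectory has none. The plane is then cut into blocks of $N\times N$ cells.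

\emph{Self-simulation} (Sections~\ref{sec:sim} and~\ref{sec:fixed}). In each block a Turing machine simulates one cell of the same system for one time step. A trajectory with periods $(n,0)$ and $(0,\tau)$ thus yields one with periods $(n/N,0)$ and $(0,\tau/N)$, and infinite descent finishes the proof (Section~\ref{sec:end}).

\section{Layers, and cases in which the equivalence holds}\label{sec:layers}

All positive statements in this paper come from the pigeonhole principle applied to a finite set of layers. We present them first, because they show what a counterexample has to avoid.

\begin{lemma}[cut and repeat]\label{lem:cut}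
Let $\Xi$ be a finite set, let $L,n\ge1$, and let $(\xi_k)_{k\ge0}$ be a sequence in $\Xi$. There is a periodic sequence $(\tilde\xi_k)_{k\in\mathbb Z}$ in $\Xi$ such that for every $k\in\mathbb Z$ there is $k'\ge 0$ with $k'\equiv k\pmod n$ and $(\tilde\xi_k,\dots,\tilde\xi_{k+L-1})=(\xi_{k'},\dots,\xi_{k'+L-1})$.
\end{lemma}

\begin{proof}
There are finitely many words of length $L$ over $\Xi$, so there are multiples $r<r'$ of $n$ with $(\xi_r,\dots,\xi_{r+L-1})=(\xi_{r'},\dots,\xi_{r'+L-1})$. Put $\kappa=r'-r$ and let $\tilde\xi$ be the $\kappa$-periodic sequence with $\tilde\xi_k=\xi_k$ for $r\le k<r'$. Then $\tilde\xi_k=\xi_k$ also for $r'\le k<r'+L$, by induction on $k$: we have $\xi_k=\xi_{k-\kappa}$ by the choice of $r,r'$, and $\xi_{k-\kappa}=\tilde\xi_{k-\kappa}=\tilde\xi_k$. Given $k$, let $k'\in[r,r')$ be congruent to $k$ modulo $\kappa$. Then $k'\equiv k\pmod n$ because $n\mid\kappa$, and the window of $\tilde\xi$ at $k$ equals the window of $\tilde\xi$ at $k'$, which lies in $[r,r'+L)$ and so equals the window of $\xi$ at $k'$.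
\end{proof}

\begin{proof}[Proof of fact (ii)]
Let $p\in S^{\mathbb Z}$ have period $n$ and let $G(c)=p$. Let $n_{\min}$ and $n_{\max}$ be the extreme neighborhood vectors and $L=n_{\max}-n_{\min}+1$, so that $G(c)(x)$ is a function of the window of length $L$ of $c$ that starts at $x+n_{\min}$. Apply Lemma~\ref{lem:cut} to $\xi_k=c(k)$ and call the result $\tilde c$. For every $x$ there is $x'\equiv x\pmod n$ with $G(\tilde c)(x)=G(c)(x')=p(x')=p(x)$. So $\tilde c$ is a periodic pre-image of $p$.
\end{proof}

In higher dimension the cells are replaced by layers. Let $\lambda:\mathbb Z^d\to\mathbb Z$ be a surjective homomorphism, $\Lambda=\ker\lambda$, and $\lambda(\vec u)=1$. Every vector is uniquely of the form $\vec y+r\vec u$ with $\vec y\in\Lambda$ and $r\in\mathbb Z$. The \emph{layers} of a configuration $c$ are the maps $c^{(r)}:\Lambda\to S$, $c^{(r)}(\vec y)=c(\vec y+r\vec u)$. Writing $\vec n_a=\vec y_a+\lambda_a\vec u$ with $\lambda_a=\lambda(\vec n_a)$, we have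
\begin{equation}\label{eq:layer}
G(c)^{(r)}(\vec y)=f\bigl(c^{(r+\lambda_1)}(\vec y+\vec y_1),\dots,c^{(r+\lambda_m)}(\vec y+\vec y_m)\bigr).
\end{equation}
For $d\ge2$ there are infinitely many possible layers (if $|S|\ge 2$), and Lemma~\ref{lem:cut} does not apply to an arbitrary pre-image. It applies as soon as the layers are confined to a finite set, and in the plane a single period achieves this.

\begin{proposition}\label{prop:oneperiod}
Let $G$ be a two-dimensional CA and $\mathbf 0$ a constant configuration. If some element of $G^{-1}(\mathbf 0)$ has a nonzero period, then some element of $G^{-1}(\mathbf 0)$ is fully periodic.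
\end{proposition}

\begin{proof}
Let $G(c)=\mathbf 0$ and let $\vec v=g\,(v_1,v_2)$ be a period of $c$, with $g\ge1$ and $\gcd(v_1,v_2)=1$. The homomorphism $\lambda(x_1,x_2)=v_2x_1-v_1x_2$ is surjective, its kernel is $\Lambda=\mathbb Z(v_1,v_2)$, and $\Lambda/\langle\vec v\rangle$ has $g$ elements. All layers $c^{(r)}$ lie in the finite set $\Xi$ of $\vec v$-periodic maps $\Lambda\to S$. Let $L=\max_a\lambda_a-\min_a\lambda_a+1$. By \eqref{eq:layer}, and because the target is constant, $G(c)=\mathbf 0$ says that every window of $L$ consecutive layers satisfies one and the same condition. Apply Lemma~\ref{lem:cut} with $n=1$ to $\xi_r=c^{(r)}$, and let $\tilde c$ be the configuration with layers $\tilde\xi_r$. Every window of $\tilde c$ is a window of $c$, so $G(\tilde c)=\mathbf 0$. If $\kappa\ge1$ is a period of $\tilde\xi$, then $\tilde c$ has the periods $\vec v$ and $\kappa\vec u$, which are independent since $\lambda(\vec v)=0\ne\lambda(\kappa\vec u)$.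
\end{proof}

The second way to stay within a finite set of layers is to build the pre-image one layer at a time, by a rule that preserves periods.

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $\vec v=\vec n_1$. If $m=1$, then $G$ is a translation composed with a permutation of $S$ applied at each cell, and $G_P$ is a bijection. Let $m\ge2$. Since $\vec v$ is a vertex of the convex hull and the other neighbors differ from $\vec v$, there is a real linear functional $\lambda$ with $\lambda(\vec v)>\lambda(\vec n_a)$ for $2\le a\le m$. These finitely many strict inequalities survive a small perturbation, so the coefficients of $\lambda$ may be taken rational, and after scaling they are coprime integers. Then $\lambda:\mathbb Z^d\to\mathbb Z$ is surjective, and we use the layers it defines. Let $h=\lambda_1-\min_a\lambda_a\ge1$.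

Let $p$ be a periodic target, invariant under $n\mathbb Z^d$. Its layers lie in the finite set $\Xi$ of $n\Lambda$-invariant maps $\Lambda\to S$, and $p^{(r+n)}=p^{(r)}$. By \eqref{eq:layer}, $G(c)=p$ means that for all $r\in\mathbb Z$ and $\vec y\in\Lambda$
\begin{equation}\label{eq:perm}
f\bigl(c^{(r)}(\vec y+\vec y_1),\,c^{(r-\lambda_1+\lambda_2)}(\vec y+\vec y_2),\dots,c^{(r-\lambda_1+\lambda_m)}(\vec y+\vec y_m)\bigr)=p^{(r-\lambda_1)}(\vec y).
\end{equation}
All arguments but the first belong to the layers $c^{(r-h)},\dots,c^{(r-1)}$. Given these layers, permutivity determines $c^{(r)}(\vec y+\vec y_1)$ uniquely for each $\vec y$. If the given layers are in $\Xi$, the equations at $\vec y$ and at $\vec y+n\vec z$ ($\vec z\in\Lambda$) have the same data, so $c^{(r)}\in\Xi$. We obtain a self-map of the finite set $\mathbb Z_n\times\Xi^h$: append the new layer, drop the lowest one, and replace the residue $r$ by $r+1$. A self-map of a finite set has a cycle, and its length $\kappa$ is a multiple of $n$ because the residue must return. Running around the cycle in both directions gives layers $c^{(r)}\in\Xi$, $r\in\mathbb Z$, with $c^{(r+\kappa)}=c^{(r)}$, that satisfy \eqref{eq:perm} for every $r$. The configuration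 $c$ is invariant under $n\Lambda$ and $\kappa\vec u$, hence periodic, and $G(c)=p$.
\end{proof}

Both hypotheses of Theorem~\ref{thm:B}(3) were used to produce $\lambda$, that is, to make the permutive argument the only one in the top layer. Distinctness cannot be dropped: if $\vec n_1=\vec n_2$ and $f(a,b)=a+b\bmod2$, then $f$ is permutive in both arguments and $G$ is identically zero.

\section{Sweep systems}\label{sec:sweeps}

In the last proof, the next layer always exists and is a local function of the previous ones, so it inherits their periods. We want to keep the first property and lose the second. The example $c(x)+c(x+1)=1$ from the introduction shows how: an equation \emph{within} a row, of the form $q(x+1)=g_x(q(x))$, is always solvable, but its solutions may have a larger period than its coefficients.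

Let $\mathcal F=\{\mathrm{id},\mathrm{const}_0,\mathrm{const}_1,\mathrm{not}\}$ be the set of all four maps $\{0,1\}\to\{0,1\}$.

\begin{lemma}\label{lem:sweep}
Let $g_x\in\mathcal F$ for $x\in\mathbb Z$ and let $\epsilon\in\{+1,-1\}$.
\begin{itemize}
\item[(a)] There is $q:\mathbb Z\to\{0,1\}$ with $q(x+\epsilon)=g_x(q(x))$ for all $x$.
\item[(b)] Let $g_{x+n}=g_x$ for all $x$ and let $g=g_{(n-1)\epsilon}\circ\dots\circ g_{\epsilon}\circ g_0$. If $g\neq\mathrm{not}$, every solution $q$ has period $n$. If $g=\mathrm{not}$, every solution has period $2n$ and none has period $n$.
\end{itemize}
\end{lemma}

\begin{proof}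
By the reflection $x\mapsto-x$ we may take $\epsilon=+1$. (a) For $M\ge1$ let $q_M(x)=0$ for $x\le-M$ and $q_M(x+1)=g_x(q_M(x))$ for $x\ge-M$. A limit point of $(q_M)$ in the compact space $\{0,1\}^{\mathbb Z}$ satisfies all the equations.
(b) We have $q((k+1)n)=g(q(kn))$ for all $k\in\mathbb Z$, and the values of $q$ on $[kn,(k+1)n)$ are a function of $q(kn)$ that does not depend on $k$. If $g=\mathrm{id}$ or $g=\mathrm{const}_\beta$, the sequence $q(kn)$ is constant; if $g=\mathrm{not}$, it alternates.
\end{proof}

\begin{definition}\label{def:sweep}
A \emph{sweep system} $\mathcal S$ consists of a set $A=\{0,1\}^s$, an integer $K\ge1$ and, for each \emph{phase} $0\le k<K$, a direction $\epsilon_k\in\{+1,-1\}$ and maps $\varphi_k:A\to\mathcal F$ and $u_k:A\times\{0,1\}\to A$. A \emph{trajectory} of $\mathcal S$ is a family of maps $w_k:\mathbb Z^2\to A$ and $q_k:\mathbb Z^2\to\{0,1\}$, $0\le k<K$, such that for all $k$ and all $(x,t)\in\mathbb Z^2$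
\begin{itemize}
\item[(T1)] $q_k(x+\epsilon_k,t)=\varphi_k(w_k(x,t))\bigl(q_k(x,t)\bigr)$,
\item[(T2)] $w_{k+1}(x,t)=u_k\bigl(w_k(x,t),q_k(x,t)\bigr)$, where $w_K(x,t):=w_0(x,t+1)$.
\end{itemize}
The trajectory is \emph{$(n,\tau)$-periodic}, for $n,\tau\ge1$, if all $w_k$ and $q_k$ are invariant under the translations by $(n,0)$ and $(0,\tau)$.
\end{definition}

We think of $t$ as time. \emph{Step $t$} transforms the row $w_0(\cdot,t)$ into the row $w_0(\cdot,t+1)$ in $K$ phases. In phase $k$ a bit travels along the row in direction $\epsilon_k$. It \emph{arrives} at cell $x$ with the value $q_k(x,t)$; the cell passes it on after applying the map $\varphi_k$ of its state, and updates its state by $u_k$ using the arriving value.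

The \emph{automaton $G_{\mathcal S}$} has state set $S=(A\times\{0,1\})^K$, so that a configuration is an arbitrary family $(w_k,q_k)_{k<K}$. Its image $(p_k,r_k)_{k<K}$ is defined, with bitwise addition modulo $2$, by
\begin{align*}
p_k(x,t)&=w_{k+1}(x,t)\oplus u_k\bigl(w_k(x,t),q_k(x,t)\bigr),\\
r_k(x,t)&=q_k(x+\epsilon_k,t)\oplus\varphi_k(w_k(x,t))\bigl(q_k(x,t)\bigr),
\end{align*}
again with $w_K(x,t):=w_0(x,t+1)$. This is a two-dimensional CA with neighborhood $(0,0)$, $(1,0)$, $(-1,0)$, $(0,1)$. It records the error in each of the equations (T1) and (T2). In particular, if $\mathbf 0$ is the all-zero configuration, then $G_{\mathcal S}^{-1}(\mathbf 0)$ is the set of trajectories of $\mathcal S$.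

\begin{lemma}\label{lem:surj}
$G_{\mathcal S}$ is surjective for every sweep system $\mathcal S$.
\end{lemma}

\begin{proof}
Fix a target $(p_k,r_k)_{k<K}$. For $M\ge0$ let $C_M$ be the set of configurations whose image agrees with the target at all $(x,t)$ with $t\ge-M$. The sets $C_M$ are closed and decreasing, and a point of their intersection is a pre-image of the target. By compactness it suffices to show $C_M\ne\emptyset$.

Choose the row $w_0(\cdot,-M)$ arbitrarily and proceed upward through $t=-M,-M+1,\dots$ and, for each $t$, through $k=0,\dots,K-1$. When $w_k(\cdot,t)$ is known, the maps $g_x(\beta)=\varphi_k(w_k(x,t))(\beta)\oplus r_k(x,t)$ belong to $\mathcal F$, and Lemma~\ref{lem:sweep}(a) gives a row $q_k(\cdot,t)$ with $q_k(x+\epsilon_k,t)=g_x(q_k(x,t))$; this produces the required $r_k(\cdot,t)$. Then put $w_{k+1}(\cdot,t)=u_k(w_k,q_k)\oplus p_k$, which produces the required $p_k(\cdot,t)$. The rows $t<-M$ are filled arbitrarily; the image at height $t\ge-M$ does not depend on them.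
\end{proof}

The proof uses only that $\varphi_k$ and $u_k$ are defined on all of $A$. No state and no row may be forbidden, and this is the constraint under which the rest of the construction operates. By \eqref{eq:cube}, a periodic element of $G_{\mathcal S}^{-1}(\mathbf 0)$ is an $(n,n)$-periodic trajectory for some $n$. Hence:

\begin{corollary}\label{cor:reduce}
If a sweep system $\mathcal S$ has no $(n,\tau)$-periodic trajectory for any $n,\tau\ge1$, then $G=G_{\mathcal S}$ has the properties stated in Theorem~\ref{thm:A}.
\end{corollary}

What must such a system do? Start from a row of period $n$ and continue upward without errors. By Lemma~\ref{lem:sweep}(b), each phase preserves the period or doubles it. If all rows of the continuation had a common period, they would range over a finite set, and Lemma~\ref{lem:cut} with $L=2$ would give a doubly periodic trajectory. So the system has to force infinitely many doublings above every periodic row. The smallest system that doubles repeatedly is the following.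

\begin{example}[a sieve]\label{ex:sieve}
Let $A=\{0,1\}$, $K=1$, $\epsilon_0=+1$, $\varphi_0(0)=\mathrm{id}$, $\varphi_0(1)=\mathrm{not}$, and $u_0(a,\beta)=a\beta$. The automaton has four states, and modulo $2$
\[
G(w,q)(x,t)=\bigl(w(x,t+1)+w(x,t)q(x,t),\ q(x+1,t)+q(x,t)+w(x,t)\bigr).
\]
Call a cell \emph{marked} if $w=1$. The sweep bit flips at each marked cell, so it alternates along the marked cells, and every second mark survives. From the all-one row, with $q(0,t)=0$ in each step, we get for $x=0,\dots,7$ (time runs upward)
\[
\begin{array}{c|c|c|c}
t&w(\cdot,t)&q(\cdot,t)&\text{least period of }w(\cdot,t)\\\hline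
3&0000\,0001&&8\\
2&0001\,0001&0000\,1111&4\\
1&0101\,0101&0011\,0011&2\\
0&1111\,1111&0101\,0101&1
\end{array}
\]
In an $(n,\tau)$-periodic trajectory the number of marks per horizontal period is halved in each step and is $\tau$-periodic in time, so it is zero. Thus a counting argument removes all marks from periodic trajectories. But the unmarked rows remain: $w\equiv0$, $q\equiv 0$ is a constant trajectory.
\end{example}

The example contains the main mechanism and the main difficulty. A monotone count can force a periodic trajectory to be free of defects, but the defect-free state must not be a dead end. In our construction the defect-free state has period exactly $N$ in its address part, and it runs the whole system again at the scale $N$.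

\begin{remark}\label{rem:oneway}
Both directions of sweep are needed. Suppose $\epsilon_k=+1$ for all $k$. Define $F:S\to S$, $(w_k,q_k)_k\mapsto(w_k',q_k')_k$, by $q_k'=\varphi_k(w_k)(q_k)$, $w_0'=u_{K-1}(w_{K-1},q_{K-1})$ and $w_{k+1}'=u_k(w_k',q_k')$ for $k<K-1$. Let $\xi_0,\xi_1=F(\xi_0),\dots$ be a cycle of $F$, indexed modulo its length $\kappa$, and place $\xi_{x+t}$ at $(x,t)$. Then (T1), and (T2) for $k=K-1$, hold because $\xi_{x+t+1}=F(\xi_{x+t})$, and (T2) for $k<K-1$ holds because every $\xi_r$ is in the image of $F$. This is a $(\kappa,\kappa)$-periodic trajectory, and it is invariant under $(1,-1)$.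
\end{remark}

\paragraph{Conventions for describing phases.} A state is a concatenation of \emph{fields}. A phase is described by its direction, by $\varphi$ as a function of the fields, and by a list of assignments that defines $u$. Fields that are not mentioned do not change, right-hand sides refer to the values before the phase, and $q$ is the arriving bit. A \emph{local} phase has direction $+1$ and $\varphi\equiv\mathrm{id}$, and its assignments do not use $q$. Two devices recur. If every cell applies $\mathrm{const}_\beta$ with $\beta$ read from its state, then each cell receives the bit of its neighbor. If only some distinguished cells do this and the others apply $\mathrm{id}$, then each cell receives the bit of the nearest distinguished cell upstream, if there is one.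

\section{Addresses and walls}\label{sec:walls}

To simulate anything on blocks, cells must know their position in the block and the time. We give each cell an address in $\mathbb Z_N^2$ and aim at the pattern in which the address of $(x,t)$ is $(x,t)$ modulo $N$, up to a translation. We cannot forbid other rows; we can only make their defects incompatible with periodicity.

\subsection*{The address system}

Let $\ell\ge1$ and $N=2^\ell$; elements of $\mathbb Z_N$ are written as $\ell$-bit numbers in $\{0,\dots,N-1\}$. A state of the sweep system $\mathcal A_\ell$ has the fields $i,j\in\mathbb Z_N$ (the \emph{address}), $i^-,j^-\in\mathbb Z_N$ (a buffer for the address of the left neighbor), and three bits $b,b^-,b^+$. Define two bits, as functions of the state, by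
\[
\omega=1\iff (i,j)\neq(i^-+1,j^-),\qquad\qquad \chi=1\iff \omega=1\text{ and }b^-=b=b^+ .
\]
The $2\ell+4$ phases are, in this order:
\begin{itemize}
\item[A] ($2\ell$ phases, direction $+1$, one for each bit position $r$ of the pair $(i,j)$): $\varphi=\mathrm{const}_\beta$ with $\beta$ the $r$-th bit of $(i,j)$; the $r$-th bit of $(i^-,j^-)$ is set to $q$.
\item[W1] (direction $+1$): $\varphi=\mathrm{const}_b$ if $\omega=1$, else $\mathrm{id}$; $b^-:=q$.
\item[W2] (direction $-1$): $\varphi=\mathrm{const}_b$ if $\omega=1$, else $\mathrm{id}$; $b^+:=q$.
\item[W3] (direction $+1$): $\varphi=\mathrm{not}$ if $\chi=1$, else $\mathrm{id}$; if $\chi=1$ then $b:=q$.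
\item[M] (direction $+1$): if $\omega=1$ and $b=1$, then $\varphi=\mathrm{const}_1$ and $(i,j):=(i^-+1,j^-+1)$; otherwise $\varphi=\mathrm{const}_0$ and $(i,j):=(i,j+1)$. In both cases $b:=q$.
\end{itemize}

Consider a trajectory. Let $\alpha(x,t)\in\mathbb Z_N^2$ be the address in $w_0(x,t)$, and define the \emph{jump}
\[
J(x,t)=\alpha(x,t)-\alpha(x-1,t)-(1,0).
\]
There is a \emph{wall} at $(x,t)$ if $J(x,t)\ne0$. The address does not change before phase M, and after the phases A the buffer at $x$ holds $\alpha(x-1,t)$. So in the phases W1, W2, W3 and M of step $t$ we have $\omega=1$ exactly at the walls. The \emph{initial bit} of a wall is its field $b$ at the start of the step, which is unchanged up to W3; its \emph{final bit} is $b$ after W3. A wall is \emph{moving} if its final bit is $1$ and \emph{resting} if it is $0$. Let $R(x,t)=1$ if there is a moving wall at $(x,t)$, and $R(x,t)=0$ otherwise.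

In phase M a moving wall takes the address $\alpha(x-1,t)+(1,1)=\alpha(x,t)-J(x,t)+(0,1)$: the cell joins the consistent region on its left. Therefore
\begin{equation}\label{eq:alpha}
\alpha(x,t+1)=\alpha(x,t)+(0,1)-R(x,t)J(x,t),
\end{equation}
and subtracting the same equation for $x-1$ gives
\begin{equation}\label{eq:jump}
J(x,t+1)=\bigl(1-R(x,t)\bigr)J(x,t)+R(x-1,t)J(x-1,t).
\end{equation}
So a moving wall carries its jump one cell to the right, a resting wall keeps its jump in place, and when the two land on the same cell the jumps are added. The bit that arrives at $x$ in phase M is $R(x-1,t)$, so
\begin{equation}\label{eq:bit}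
\text{the field $b$ of $w_0(x,t+1)$ equals } R(x-1,t).
\end{equation}
A wall that has just moved starts the next step with bit $1$, and a wall that has rested undisturbed starts it with bit $0$.

The phases W decide which walls move. Two walls $x<x'$ at time $t$ are \emph{consecutive} if there is no wall strictly between them. For such a pair, W1 writes the initial bit of $x$ into $b^-$ at $x'$, and W2 writes the initial bit of $x'$ into $b^+$ at $x$. Phase W3 reassigns only walls whose bit agrees with both of these, and it does so as in Example~\ref{ex:sieve}, alternately.

\begin{example}\label{ex:walls}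
Let $N=4$ and start at $t=0$ from the constant row $i=j=0$, $b=0$. All cells have the same $j$ at each time, so we show only $i$, for $x=0,\dots,7$. An arrow marks a moving wall and an underline a resting wall.
\[
\begin{array}{c|cccccccc}
t=3&1&2&3&0&1&2&3&0\\
t=2&1&2&\overrightarrow{1}&\underline{0}&1&2&\overrightarrow{1}&\underline{0}\\
t=1&1&\overrightarrow{0}&1&\underline{0}&1&\overrightarrow{0}&1&\underline{0}\\
t=0&\overrightarrow{0}&\underline{0}&\overrightarrow{0}&\underline{0}&\overrightarrow{0}&\underline{0}&\overrightarrow{0}&\underline{0}
\end{array}
\]
At $t=0$ every cell is a wall with jump $(-1,0)$ and all initial bits are $0$. So $\chi=1$ everywhere, the bit of W3 alternates, and the period doubles; we take the solution with moving walls at even $x$. Each moving wall lands on a resting one, which leaves walls with jump $(-2,0)$ at odd $x$. By \eqref{eq:bit} their initial bits at $t=1$ are all $1$, so W3 alternates again and the period doubles again; we take the solution with moving walls at $1$ and $5$. At $t=2$ the walls are at $2,3,6,7$ with initial bits $1,0,1,0$, so $\chi=0$ at each of them and the bits are kept. Now the walls at $2$ and $3$ merge, the jumps add up to $(-4,0)=0$, and the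 row at $t=3$ has no walls.
\end{example}

\subsection*{Periodic trajectories have no walls}

\begin{lemma}\label{lem:walls}
An $(n,\tau)$-periodic trajectory of $\mathcal A_\ell$ has no walls. Consequently $\alpha(x,t)=\alpha(0,0)+(x,t)$ for all $(x,t)$, and $N\mid n$ and $N\mid\tau$.
\end{lemma}

\begin{proof}
Let $W_t\subseteq\mathbb Z$ be the set of walls at time $t$. It is invariant under translation by $n$; let $\nu(t)$ be its number of elements modulo $n$. A \emph{pursuit} at time $t$ is a pair of consecutive walls $x<x'$ with $x$ moving and $x'$ resting, and $x'-x$ is its \emph{gap}.

\emph{Step 1: $\nu(t+1)\le\nu(t)$, with strict inequality if there is a pursuit of gap $1$ at time $t$.} Define $\theta_t:W_t\to\mathbb Z$ by $\theta_t(y)=y+1$ if $y$ is moving and $\theta_t(y)=y$ if $y$ is resting. If $J(x,t+1)\ne0$, one of the two terms in \eqref{eq:jump} is nonzero, so there is a resting wall at $x$ or a moving wall at $x-1$ at time $t$. Hence $W_{t+1}\subseteq\theta_t(W_t)$. The map $\theta_t$ commutes with translation by $n$, so it induces a map modulo $n$, and $\nu(t+1)\le\nu(t)$. If $x$ is moving and $x+1$ is resting, these two walls are distinct modulo $n$, being of different type, and they have the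 same image. Then the induced map is not injective and $\nu(t+1)<\nu(t)$.

Since $\nu$ is non-increasing and $\tau$-periodic, it is a constant $\nu$, and no pursuit has gap $1$. Suppose $\nu\ge1$. Then $W_t$ is unbounded in both directions, and every wall has a previous and a next wall.

\emph{Step 2: consecutive walls $x<x'$ with initial bits $1,0$ form a pursuit.} At $x$ we have $b^+=0\ne b$, and at $x'$ we have $b^-=1\neq b$. So $\chi=0$ at both walls, and W3 leaves their bits unchanged.

\emph{Step 3: there is a pursuit at every time $t$.} List the initial bits of the walls from left to right; this is a periodic bi-infinite sequence. If it is not constant, it contains a $1$ followed by a $0$, and Step 2 applies. If it is constant, then $\chi=1$ exactly at the walls. The bit of W3 is flipped at each wall and nowhere else, so the values arriving at successive walls alternate. These values are the final bits, and among them a $1$ is followed by a $0$.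

\emph{Step 4: a pursuit $x<x'$ of gap $\gamma\ge2$ at time $t$ yields a pursuit of gap $\gamma-1$ at time $t+1$.} There are no walls at $x+1,\dots,x'-1$ at time $t$. By \eqref{eq:jump}, $J(x+1,t+1)=J(x,t)\ne0$, $J(x',t+1)=J(x',t)\ne0$, and $J(y,t+1)=0$ for $x+1<y<x'$. So $x+1<x'$ are consecutive walls at time $t+1$. By \eqref{eq:bit} their initial bits are $R(x,t)=1$ and $R(x'-1,t)=0$. Step 2 applies.

By Steps 3 and 4 a pursuit of gap $1$ occurs at some time, a contradiction. Hence $\nu=0$, so $\alpha(x,t)=\alpha(x-1,t)+(1,0)$, and \eqref{eq:alpha} gives $\alpha(x,t+1)=\alpha(x,t)+(0,1)$. Periodicity gives $(n,0)=(0,\tau)=0$ in $\mathbb Z_N^2$.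
\end{proof}

The horizontal period makes the count $\nu(t)$ finite, and the vertical period makes it constant. If all initial bits are equal and $\nu$ is odd, then by Lemma~\ref{lem:sweep}(b) phase W3 has no $n$-periodic solution at all; this is where periods double, as in the first step of Example~\ref{ex:walls}.

\begin{remark}\label{rem:W}
Each part of the stage W is needed. Without W3, walls may rest forever: $\alpha(x,t)=(0,t)$ with $b=0$ gives an $(1,N)$-periodic trajectory in which every cell is a wall. If W3 reassigned all walls (that is, with $\omega$ in place of $\chi$), two walls per period could exchange their roles in every step, drift to the right at speed $1/2$, and never meet; the test $b^-=b=b^+$ protects a pursuit until it ends. Finally, if W2 and the field $b^+$ are removed, all sweeps go to the right, and Remark~\ref{rem:oneway} gives a periodic trajectory invariant under $(1,-1)$. It has walls, for otherwise $\alpha(x+1,t-1)=\alpha(x,t)+(1,-1)\neq\alpha(x,t)$.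
\end{remark}

\section{Simulation on blocks}\label{sec:sim}

In a periodic trajectory the addresses cut the plane into $N\times N$ blocks. We now add a second group of fields and phases, which read the addresses but do not alter them, so that each block imitates one cell of a sweep system during one step. A state of the full system has $O(\ell)$ bits and a step has $O(\ell)$ phases, while a block has $N=2^\ell$ cells and $N$ steps. This exponential gap leaves room for a block to imitate a cell of the full system itself.

The plan for a block is shown in Figure~\ref{fig:block}. The simulated state is stored one bit per cell. The $N$ steps are divided into rounds of length $\Delta$, one round for each simulated phase. During round $k$ a Turing machine updates the stored state according to phase $k-1$, whose sweep bit has just been received, and computes the map $\varphi_k\in\mathcal F$. In the last step of the round, a single real sweep carries out the simulated sweep: the leftmost cell of each block applies the computed map and all other cells apply $\mathrm{id}$. We need $\Delta$ large enough for the computation and $N/\Delta$ large enough for the number of phases, and $\Delta\approx\sqrt N$ serves both ends.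

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \a in {0,3,6} {
  \draw[thick] (\a,0) rectangle (\a+3,4);
  \foreach \y in {0,1,2,3} {
    \draw[gray] (\a,\y) -- (\a+3,\y);
    \draw (\a+0.12,\y+0.08) -- (\a+0.7,\y+0.28) -- (\a+0.3,\y+0.42) -- (\a+0.85,\y+0.55) -- (\a+0.12,\y+0.72);
    \fill (\a+0.12,\y+0.85) circle (1.4pt);
  }
  \foreach \y in {0,2,3} { \draw[dashed,->] (\a+0.25,\y+0.85) -- (\a+2.95,\y+0.85); }
  \draw[dashed,<-] (\a+0.25,1.85) -- (\a+2.95,1.85);
}
\draw[<->] (3,-0.3) -- (6,-0.3) node[midway,below] {$N$ cells};
\draw[<->] (9.3,0) -- (9.3,4) node[midway,right] {$N$ steps};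
\draw[<->] (-0.3,1) -- (-0.3,2) node[midway,left] {$\Delta$ steps};
\end{tikzpicture}
\caption{Three adjacent blocks of $N$ cells by $N$ time steps; time runs upward. Each block is divided into rounds of $\Delta$ steps. In every round a Turing machine head (zigzag) starts and halts in the leftmost cell of the block. In the last step of the round a sweep (dashed) carries one bit from the leftmost cell of each block (dot) to that of the next block, to the right or to the left.}
\label{fig:block}
\end{figure}

\subsection*{Machines}

A \emph{machine} $\mathcal T$ is a deterministic Turing machine with one tape of cells $0,1,2,\dots$ in the following format.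
\begin{itemize}
\item The state set is $H=\{0,1\}^\sigma\setminus\{0^\sigma\}$ with $\sigma\ge4$; the string $0^\sigma$ will mean ``no head here''. Ten distinct states are designated: two start states $\mathrm{start}_0,\mathrm{start}_1$ and eight halting states $h_{\psi,\epsilon}$ with $\psi\in\mathcal F$, $\epsilon\in\{+1,-1\}$. All states other than the $h_{\psi,\epsilon}$ are non-halting.
\item Each tape cell holds a pair $(\mu,v)\in\{0,1\}\times\{0,1\}^e$, a \emph{memory bit} and a \emph{work symbol}, with $e\ge4$.
\item The transition function $\delta$ maps a triple (non-halting state, $\mu$, $v$) to a quadruple (state, $\mu$, $v$, $D$), where $D\in\{-1,0,+1\}$ is the move of the head.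
\end{itemize}
The format is no restriction. The number of states can be padded to $2^\sigma-1$ with \emph{dummy} states, whose transitions change nothing and have $D=0$, and any finite work alphabet with a blank embeds in some $\{0,1\}^e$ with the blank encoded as $0^e$.

For $\ell\ge4$ let $N=2^\ell$ and $\Delta=2^{\lfloor\ell/2\rfloor}$. Then $\Delta\ge4$, $\Delta\mid N$, and $N/\Delta=2^{\lceil\ell/2\rceil}$. The machine is fixed while $\ell$ is large, so it must be told $\ell$ and the number of the round. Both are supplied by the addresses: for $i\ge0$ and $0\le j<N$ let
\[
\mathrm{inp}(i,j)=\begin{cases}(1,j_i,0,\dots,0)&\text{if }i<\ell,\\ 0^e&\text{if }i\ge\ell,\end{cases}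
\]
in $\{0,1\}^e$, where $j_i$ is the $i$-th binary digit of $j$. The first bits of these symbols spell $\ell$ in unary and the second bits spell $j$ in binary.

\subsection*{The system $\mathcal S_{\mathcal T,\ell}$}

A state is the concatenation, in this order, of the \emph{address fields} $i,j,i^-,j^-,b,b^-,b^+$ of $\mathcal A_\ell$ and the \emph{computation fields}
\[
\mu,\rho\in\{0,1\},\qquad v\in\{0,1\}^e,\qquad \eta,\eta^-,\eta^+\in\{0,1\}^\sigma,\qquad D\in\{-1,0,+1\}.
\]
Here $(\mu,v)$ is the tape content, $\rho$ stores the bit received in the simulated sweep, $\eta$ is the state of the head if present, and $\eta^-,\eta^+$ are buffers for a head arriving from the left or from the right. The field $D$ has two bits, with $00$, $01$, $10$ standing for $0$, $+1$, $-1$ and the unused code $11$ read as $0$. Thus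
\[
s=4\ell+3\sigma+e+7,
\]
and every string in $A=\{0,1\}^s$ is a state. The first $2\sigma+4$ phases are the \emph{computation phases}:
\begin{itemize}
\item[B$^\pm$] (two phases, B$^+$ with direction $\epsilon=+1$ and then B$^-$ with $\epsilon=-1$): if $i=0$, $j\equiv-1\pmod\Delta$ and $\eta=h_{\psi,\epsilon}$ for some $\psi$, then $\varphi=\psi$ and $\rho:=q$. Otherwise $\varphi=\mathrm{id}$ and nothing changes.
\item[L1] (local): if $\Delta\mid j$, then $v:=\mathrm{inp}(i,j)$, $D:=0$, and $\eta:=\mathrm{start}_\rho$ if $i=0$, $\eta:=0^\sigma$ if $i\ne0$. If $\Delta\nmid j$ and $\eta\in H$ is non-halting, then $(\eta,\mu,v,D):=\delta(\eta,\mu,v)$. In the remaining cases $D:=0$.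
\item[H$^+$] ($\sigma$ phases, direction $+1$, one for each bit position $r$): $\varphi=\mathrm{const}_\beta$, where $\beta$ is the $r$-th bit of $\eta$ if $D=+1$ and $\beta=0$ otherwise; the $r$-th bit of $\eta^-$ is set to $q$.
\item[H$^-$] ($\sigma$ phases, direction $-1$): the same with $D=-1$ and $\eta^+$.
\item[L2] (local): if $D=0$ and $\eta\ne0^\sigma$, nothing changes; otherwise $\eta:=\eta^-$ if $\eta^-\ne0^\sigma$, and $\eta:=\eta^+$ if $\eta^-=0^\sigma$.
\end{itemize}
They are followed by the $2\ell+4$ phases A, W1, W2, W3, M of $\mathcal A_\ell$, acting on the address fields. So
\[
K=2\ell+2\sigma+8.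
\]
From now on $\epsilon_k,\varphi_k,u_k$ ($0\le k<K$) denote the data of these phases. All of them are defined on every state, also where the addresses are inconsistent and the computation is meaningless.

\begin{definition}\label{def:SS}
The pair $(\mathcal T,\ell)$ is \emph{self-simulating} if $s\le N$, $K+1\le N/\Delta$, and the following holds for all $a\in A$, $\rho\in\{0,1\}$ and $0\le k<N/\Delta$. Start $\mathcal T$ at cell $0$ in state $\mathrm{start}_\rho$, with work symbol $\mathrm{inp}(i,k\Delta)$ in each cell $i$, memory bits $a$ in the cells $0,\dots,s-1$, and arbitrary memory bits elsewhere. Then $\mathcal T$ never moves left from cell $0$ and halts after at most $\Delta-2$ transitions, in cell $0$, in state $h_{\psi,\epsilon}$ and with memory bits $a'$ in the cells $0,\dots,s-1$, where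
\[
\begin{array}{l|lll}
&a'&\psi&\epsilon\\\hline
k=0&a&\varphi_0(a)&\epsilon_0\\
1\le k\le K-1&u_{k-1}(a,\rho)&\varphi_k(a')&\epsilon_k\\
k=K&u_{K-1}(a,\rho)&\mathrm{id}&+1\\
k>K&a&\mathrm{id}&+1
\end{array}
\]
and $\epsilon_k,\varphi_k,u_k$ are those of $\mathcal S_{\mathcal T,\ell}$ itself.
\end{definition}

The requirement is imposed for all $a\in A$ because nothing controls the memory bits found in a block. Since every string of length $s$ is a state, whatever is found there is a legitimate starting point for the simulation.

\begin{lemma}\label{lem:descent}
Let $(\mathcal T,\ell)$ be self-simulating and $\mathcal S=\mathcal S_{\mathcal T,\ell}$. If $\mathcal S$ has an $(n,\tau)$-periodic trajectory, then $N\mid n$, $N\mid\tau$, and $\mathcal S$ has an $(n/N,\tau/N)$-periodic trajectory.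
\end{lemma}

\begin{proof}
\emph{Addresses.} The computation phases do not change the address fields, and the address phases read only the address fields. So the address fields and the sweep bits in the last $2\ell+4$ phases form an $(n,\tau)$-periodic trajectory of $\mathcal A_\ell$. By Lemma~\ref{lem:walls}, $N\mid n$, $N\mid\tau$, and after a translation of $\mathbb Z^2$ the cell $x$ has address $(i,j)=(x\bmod N,\,t\bmod N)$ throughout the computation phases of step $t$.

\emph{Macro-cell $X$} consists of the cells $NX+i$, $0\le i<N$, and \emph{macro-step $Y$} consists of the steps $NY+j$, $0\le j<N$. \emph{Round $k$} of a macro-step, $0\le k<N/\Delta$, consists of the steps with $k\Delta\le j<(k+1)\Delta$. The \emph{memory} of a macro-cell is the string of bits $\mu$ in its cells $i=0,\dots,s-1$; here $s\le N$ is used. The field $\mu$ changes only when L1 applies $\delta$, and $\rho$ changes only in the phases B$^\pm$ of steps with $j\equiv-1\pmod \Delta$.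

\emph{The computation in one round.} Fix a round $k$ of a macro-step. For each $X$ consider the run of $\mathcal T$ from Definition~\ref{def:SS} in which $\rho$ is the bit $\rho$ of cell $NX$ at the start of the round, the memory bits in the tape cells $0,\dots,N-1$ are those of macro-cell $X$ at the start of the round, and the other memory bits are $0$. We claim that for $0\le r\le\Delta-2$, after step $j=k\Delta+r$, macro-cell $X$ shows the situation of this run after $r$ transitions (the final situation, if the run halts earlier): the fields $(\mu,v)$ agree with the tape cells $0,\dots,N-1$, and $\eta$ is the state of $\mathcal T$ at the position of the head and $0^\sigma$ elsewhere.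

In these steps $j\not\equiv-1\pmod\Delta$, so B$^\pm$ change nothing. For $r=0$, phase L1 writes $\mathrm{inp}(i,k\Delta)$ into $v$, puts $\mathrm{start}_\rho$ into the cell $i=0$ and $0^\sigma$ into the others, and sets $D=0$ everywhere. Then H$^\pm$ give $\eta^-=\eta^+=0^\sigma$ everywhere, and L2 does not alter $\eta$: a nonzero $\eta$ is kept, and $0^\sigma$ is replaced by $\eta^+=0^\sigma$.

Let $1\le r\le\Delta-2$, so that $\Delta\nmid j$. By induction each macro-cell has exactly one cell with $\eta\ne0^\sigma$, its head cell. Phase L1 applies $\delta$ at the head cell if its state is non-halting, and sets $D=0$ in all other cells and at halted heads. After H$^+$ and H$^-$, a cell has $\eta^-\neq0^\sigma$ exactly if its left neighbor is a head cell with $D=+1$, and $\eta^+\ne0^\sigma$ exactly if its right neighbor is a head cell with $D=-1$; the buffer then holds the new state. The run never moves left from tape cell $0$, and after at most $\Delta-2$ transitions the head is at a position at most $\Delta-2<N$. So a moving head sends its state to a cell of its own macro-cell. Consequently each macro-cell has at most one nonzero buffer, and it is not at the head cell. Now L2 acts as follows. A head cell with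 $D=0$ keeps its state. A head cell with $D\ne0$ has both buffers zero and gets $\eta=0^\sigma$. A cell without head has $\eta=0^\sigma$; it takes over the nonzero buffer if it has one and keeps $0^\sigma$ otherwise. This is one transition of $\mathcal T$, or no change if $\mathcal T$ has halted, which proves the claim.

\emph{The last step of the round.} By the claim with $r=\Delta-2$ and Definition~\ref{def:SS}, at the start of step $j=k\Delta+\Delta-1$ the machine in macro-cell $X$ has halted in cell $NX$ in a state $h_{\psi_X,\epsilon}$, the memory is the string $a'$ of the table, and $\epsilon$ depends only on $k$. In the phase B$^\pm$ with direction $\epsilon$, cell $NX$ applies $\psi_X$ and stores the arriving bit in $\rho$, and all cells with $i\ne0$ apply $\mathrm{id}$. In the other of the two phases nothing is stored. In L1 only $D:=0$ happens, since $\Delta\nmid j$ and all heads have halted. So the next round, which belongs to the next macro-step if $k=N/\Delta-1$, starts with the memory $a'$ and with the stored bit as $\rho$.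

\emph{The macro-trajectory.} For $0\le k<K$ let $W_k(X,Y)\in A$ be the memory of macro-cell $X$ at the start of the last step of round $k$ of macro-step $Y$, and let $Q_k(X,Y)$ be the bit arriving at cell $NX$ in the phase B$^\pm$ with direction $\epsilon_k$ of that step. By the first two lines of the table, $\psi_X=\varphi_k(W_k(X,Y))$ and $\epsilon=\epsilon_k$ in this round. The bit $\psi_X(Q_k(X,Y))$ leaves cell $NX$ in direction $\epsilon_k$, passes unchanged through the next $N-1$ cells, which have $i\ne 0$, and arrives at cell $N(X+\epsilon_k)$. Thus
\[
Q_k(X+\epsilon_k,Y)=\varphi_k(W_k(X,Y))\bigl(Q_k(X,Y)\bigr),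
\]
which is (T1). Round $k+1$ starts with $a=W_k(X,Y)$ and $\rho=Q_k(X,Y)$. For $k+1\le K-1$ the second line of the table gives $W_{k+1}=u_k(W_k,Q_k)$. Round $K$ exists because $K+1\le N/\Delta$, and it produces the memory $u_{K-1}(W_{K-1},Q_{K-1})$. By the last and the first line of the table, this memory is unchanged in the rounds $k>K$ and in round $0$ of the next macro-step, whatever the values of $\rho$. So $W_0(X,Y+1)=u_{K-1}(W_{K-1}(X,Y),Q_{K-1}(X,Y))$, and (T2) holds. Hence $(W_k,Q_k)_{k<K}$ is a trajectory of $\mathcal S$. Translation of the given trajectory by $(n,0)$ or $(0,\tau)$ shifts $X$ by $n/N$ or $Y$ by $\tau/N$, so the new trajectory is $(n/N,\tau/N)$-periodic.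
\end{proof}

\section{A self-simulating machine}\label{sec:fixed}

Definition~\ref{def:SS} is circular in appearance: to compute $u_k$ for the phase L1, the machine $\mathcal T$ must evaluate its own transition function $\delta$ on an arbitrary triple, and the layout of the fields depends on its own parameters $\sigma$ and $e$. We remove the circularity by separating two tasks. One fixed algorithm does the work of Definition~\ref{def:SS} for \emph{any} machine whose description it is given. A diagonal construction then supplies the machine with its own description.

\begin{lemma}\label{lem:fixed}
There is a machine $\mathcal T$ such that $(\mathcal T,\ell)$ is self-simulating for all sufficiently large $\ell$.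
\end{lemma}

\begin{proof}
Fix a binary encoding of machines that lists $\sigma$ and $e$ in unary, the ten designated states, and the whole table of $\delta$.

\emph{The algorithm $\Upsilon$.} Its input is $(\zeta,\ell,j,\rho,a)$, where $\zeta$ encodes a machine $\mathcal T$, $\ell\ge4$ is given in unary, $j$ is an $\ell$-bit number, $\rho$ is a bit, and $a\in\{0,1\}^s$ for the $s$ belonging to $\mathcal T$ and $\ell$. Its output is the triple $(a',\psi,\epsilon)$ given by the table in Definition~\ref{def:SS} for $\mathcal S_{\mathcal T,\ell}$ and $k=\lfloor j/\Delta\rfloor$. It reads $\sigma,e$ from $\zeta$, obtains $k$ by deleting the $\lfloor\ell/2\rfloor$ low-order bits of $j$, and compares $k$ with $K=2\ell+2\sigma+8$ and with the numbers at which the groups of phases begin. This identifies the phases $k-1$ and $k$, as far as they exist. It then applies their definitions to $a$. These involve only the following operations: reading and writing bits of $a$ at positions computed from $\ell,\sigma,e$; comparing and incrementing $\ell$-bit numbers (for $\omega$, M, and the test $i<\ell$ in $\mathrm{inp}$); testing whether the $\lfloor\ell/2\rfloor$ low-order bits of the field $j$ of $a$ are all $0$ or all $1$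 (for $\Delta\mid j$ and $j\equiv-1$); and looking up designated states and values of $\delta$ in $\zeta$. Since $s$ and $K$ are $O(|\zeta|+\ell)$, the algorithm $\Upsilon$ runs on a multitape Turing machine in time polynomial in $|\zeta|+\ell$.

\emph{Machines that print a text first.} Bits $3$ and $4$ of the work symbols form the \emph{program track}; they are $0$ in $\mathrm{inp}(i,j)$. A nonempty binary string $y=y_0\dots y_{|y|-1}$ is \emph{written on the program track} if bits $3,4$ of cell $i$ are $(1,y_i)$ for $i<|y|$ and $(0,0)$ for $i\ge|y|$. For an encoding $z$ of a machine $M$ with parameters $\sigma,e$, and a nonempty string $y$, let $\mathrm{Spec}(z,y)$ be the encoding of the following machine $M_y$.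
\begin{itemize}
\item It has the same $e$. It has the states of $M$, with the same halting states and transitions, and $4|y|$ new non-halting states $R_{\rho,i}$ ($0\le i<|y|$) and $L_{\rho,i}$ ($1\le i\le|y|$), $\rho\in\{0,1\}$.
\item Its parameter $\sigma'$ is the least integer with $2^{\sigma'}\ge2^\sigma+4|y|$. Old states get the prefix $0^{\sigma'-\sigma}$, the new states get the codes $2^\sigma,\dots,2^\sigma+4|y|-1$ in a fixed order, and the remaining codes are dummy states.
\item In state $R_{\rho,i}$ it sets bits $3,4$ of $v$ to $(1,y_i)$, moves right, and enters $R_{\rho,i+1}$ if $i+1<|y|$ and $L_{\rho,|y|}$ otherwise. In state $L_{\rho,i}$ it changes no symbol, moves left, and enters $L_{\rho,i-1}$ if $i\ge2$ and the state $\mathrm{start}_\rho$ of $M$ if $i=1$.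
\item Its start states are $R_{0,0}$ and $R_{1,0}$.
\end{itemize}
Started at cell $0$ in $R_{\rho,0}$, the machine $M_y$ is at cell $i$ whenever it is in $R_{\rho,i}$ or $L_{\rho,i}$. So on a tape with empty program track it makes $|y|$ moves to the right and $|y|$ moves back, and is then at cell $0$ in the state $\mathrm{start}_\rho$ of $M$, with $y$ written on the program track and the rest of the tape unchanged. The map $\mathrm{Spec}$ is computable, since the list above is a procedure for writing down the table of $M_y$.

\emph{The multitape machine $\hat E$.} It has one-sided tapes: a memory tape with the bits $\mu$, a read-only input tape with the work bits $1,2$, a read-only program tape with the work bits $3,4$, and scratch tapes, initially blank. All heads start at cell $0$; the machine sees whether a head is at cell $0$ and never moves a head left from there. Started with a bit $\rho$ in its state, it does the following.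
\begin{itemize}
\item[1.] It reads $y$ from the program tape, up to the first cell whose bit $3$ is $0$, and computes $\zeta=\mathrm{Spec}(y,y)$. (Its behavior is irrelevant if $y$ does not encode a machine.)
\item[2.] It reads $\ell$ and the $\ell$ digits of $j$ from the input tape, up to the first cell whose bit $1$ is $0$.
\item[3.] It reads $\sigma,e$ from $\zeta$, computes $s=4\ell+3\sigma+e+7$, and copies the first $s$ memory bits $a$ to a scratch tape.
\item[4.] It runs $\Upsilon$ on $(\zeta,\ell,j,\rho,a)$, writes $a'$ into the first $s$ cells of the memory tape, and halts with output $(\psi,\epsilon)$.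
\end{itemize}
For a fixed $y$ that encodes a machine, step 1 takes constant time and $|\zeta|$ is constant, so the running time is bounded by a polynomial in $\ell$, uniformly in $j,\rho,a$. Memory bits in cells $\ge s$ play no role.

\emph{The one-tape machine $E$.} We simulate $\hat E$ by a machine $E$ in our format, with the tapes of $\hat E$ as tracks of a single tape. The memory tape is the bit $\mu$; the input and program tapes are the bits $1,2$ and $3,4$ of $v$; each scratch tape uses a block of further bits of $v$, with the blank encoded by zeros. One more bit of $v$ for each tape of $\hat E$ marks the position of its head, and a last bit marks the origin. All these bits are $0$ in $\mathrm{inp}(i,j)$. In its first transition, from $\mathrm{start}_\rho$, $E$ sets the origin mark and all head marks in cell $0$ and does not move. It keeps the state of $\hat E$ in its own state. To simulate one step of $\hat E$, it makes for each tape a trip from the origin to the head mark of that tape, reads the symbol and whether the origin mark is there, and returns to the origin; then it makes a second trip for each tape, writes the new symbol, shifts the head mark, and returns. It recognizes cell $0$ by the origin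 mark and so never moves left from it. When $\hat E$ halts with output $(\psi,\epsilon)$, $E$ enters $h_{\psi,\epsilon}$ at cell $0$. During $T$ steps of $\hat E$ all head marks stay in the cells $0,\dots,T$, so each trip takes $O(T+1)$ transitions and the whole simulation takes $O((T+1)^2)$ transitions.

\emph{The diagonal.} The machine $E$ is now fixed; it does not depend on $\ell$ or on any machine to be simulated. Let $y^0$ be its encoding and let $\mathcal T$ be the machine encoded by $\mathrm{Spec}(y^0,y^0)$. Start $\mathcal T$ as in Definition~\ref{def:SS}. After $2|y^0|$ transitions it is at cell $0$ in the state $\mathrm{start}_\rho$ of $E$, with $y^0$ on the program track and the tape otherwise unchanged. From then on it acts as $E$ with $y=y^0$. In step 1 it computes $\zeta=\mathrm{Spec}(y^0,y^0)$, which is the encoding of $\mathcal T$ itself. So the number $s$ found in step 3 is that of $\mathcal S_{\mathcal T,\ell}$, and step 4 produces the triple $(a',\psi,\epsilon)$ that Definition~\ref{def:SS} demands for $\mathcal S_{\mathcal T,\ell}$. The machine halts in cell $0$ in state $h_{\psi,\epsilon}$ and never moves left from cell $0$. The number of transitions is at most $P(\ell)$ for a polynomial $P$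 that depends only on $\mathcal T$. The parameters $\sigma,e$ of $\mathcal T$ are constants, so for all large $\ell$
\[
P(\ell)\le 2^{\lfloor\ell/2\rfloor}-2=\Delta-2,\qquad 2\ell+2\sigma+9\le2^{\lceil\ell/2\rceil},\qquad 4\ell+3\sigma+e+7\le2^\ell .
\]
The last two inequalities say $K+1\le N/\Delta$ and $s\le N$.
\end{proof}

\section{Descent and higher dimensions}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Choose a self-simulating pair $(\mathcal T,\ell)$ by Lemma~\ref{lem:fixed} and let $\mathcal S=\mathcal S_{\mathcal T,\ell}$. Suppose that $\mathcal S$ has an $(n,\tau)$-periodic trajectory for some $n,\tau\ge1$, and take $n$ minimal. By Lemma~\ref{lem:descent}, $n/N$ and $\tau/N$ are positive integers and $\mathcal S$ has an $(n/N,\tau/N)$-periodic trajectory. Since $n/N<n$, this contradicts minimality. Corollary~\ref{cor:reduce} applies: $G=G_{\mathcal S}$ is surjective and $\mathbf 0$ has no periodic pre-image. As $\mathbf 0$ is itself periodic, $G_P$ is not surjective.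
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1) and (2)]
Part (1) follows from Theorem~\ref{thm:A} and Proposition~\ref{prop:oneperiod}.

For (2), the case $d=1$ is facts (i) and (ii). Let $d\ge2$, let $G$ be as in Theorem~\ref{thm:A}, and let $G'$ be the $d$-dimensional CA with the same local rule and with the neighborhood vectors extended by zeros. It acts as $G$ on each plane $\mathbb Z^2\times\{\vec z\}$, $\vec z\in\mathbb Z^{d-2}$, independently of the other planes. Choosing a pre-image under $G$ in each plane shows that $G'$ is surjective. Suppose $c$ is a periodic pre-image under $G'$ of the constant configuration $\mathbf 0$ on $\mathbb Z^d$. By \eqref{eq:cube}, $c$ is invariant under $n\mathbb Z^d$ for some $n\ge1$. Its restriction to the plane $\mathbb Z^2\times\{\vec 0\}$ is then invariant under $n\mathbb Z^2$ and is mapped to $\mathbf 0$ by $G$, contrary to Theorem~\ref{thm:A}. So $G'$ is surjective and $G'_P$ is not. Part (3) was proved in Section~\ref{sec:layers}.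
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Cellular Automata, Tilings And (Un)Computability},
\texttt{https://tilingslyon2017.sciencesconf.org/data/Lyon\_Jarkko.pdf}
\end{thebibliography}
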